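\title{Graphs of diameter two and defect two do not exist for degree at least six}

\begin{abstract}
A graph of maximum degree $d$ and diameter at most $2$ has at most $d^2+1$ vertices. We prove that for $d\ge 51$ no such graph has exactly $d^2-1$ vertices. Together with the known non-existence for $6\le d\le 50$, this confirms the conjecture that there are no such graphs for any $d\ge 6$. The adjacency matrix $A$ of a hypothetical graph satisfies $A^2+A+(1-d)I=J+B$, where $B$ is the adjacency matrix of a union of cycles and commutes with $A$. This commutation makes the graph almost rigid along the cycles of $B$. Arithmetic in real cyclotomic fields then shows that the eigenvalues of $A$ come in balanced conjugate pairs on every eigenspace of $B$ with irrational eigenvalue, and a count of traces gives a contradiction.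
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite, simple and undirected. In a graph of maximum degree $d\ge 2$, a vertex has at most $d$ neighbors, and each vertex at distance $i\ge1$ from it has at most $d-1$ neighbors at distance $i+1$. So a graph of maximum degree $d$ and diameter at most $k$, which we call a \emph{$(d,k)$-graph}, has at most
\[
M_{d,k}=1+d+d(d-1)+\cdots+d(d-1)^{k-1}
\]
vertices. This is the \emph{Moore bound}. A $(d,k)$-graph with $M_{d,k}-\delta$ vertices has \emph{defect} $\delta$. We study $k=2$, where $M_{d,2}=d^2+1$. In a $d$-regular graph of diameter $2$, exactly $d^2$ paths of length $1$ or $2$ leave each vertex, and the defect counts how many of them are wasted because they end at a vertex that another such path also reaches.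

Small defect is a severe arithmetic constraint, and the case $\delta=0$ shows why. Equality in the Moore bound forces the graph to be $d$-regular with exactly one path of length at most $2$ between any two vertices, so the adjacency matrix satisfies $A^2+A+(1-d)I=J$, where $J$ is the all-ones matrix. On the orthogonal complement of the all-ones vector the eigenvalues of $A$ are $\frac{-1\pm s}{2}$ with $s=\sqrt{4d-3}$, and their multiplicities $m_\pm$ add up to $d^2$. The equation $\operatorname{tr}A=0$ reads $(m_+-m_-)s=d(d-2)$. If $s$ is irrational, both sides vanish and $d=2$. If $s$ is an integer, it divides $16d(d-2)=(s^2+3)(s^2-5)$, hence $15$, and $d\in\{3,7,57\}$. The mechanism is that the eigenvalues off the all-ones vector are centered at $-\frac12$, so their total of about $-d^2/2$ must be compensated by an imbalance between $m_+$ and $m_-$, and an imbalance is possible only when $4d-3$ is a square.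

One would guess that the same mechanism leaves only finitely many $d$ when the defect is a small positive number. For defect $1$ it is known that, apart from $C_4$, there is no graph of degree $d$ and diameter $2$. For defect $2$, that is, for $d^2-1$ vertices, small examples exist: the triangle for $d=2$, and an $8$-vertex graph for $d=3$ (Example~\ref{ex:eight}). Results of Miller, Nguyen and Pineda-Villavicencio, combined with results of Conde and Gimbert, show that there is no $(d,2)$-graph with defect $2$ for $6\le d\le 50$. The following conjecture is posed in \cite{iwont}.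

\begin{quote}
\emph{For $d\ge 6$ there are no $(d,2)$-graphs with defect $2$.}
\end{quote}

We prove it.

\begin{theorem}\label{thm:main}
For $d\ge 51$ there is no graph of maximum degree $d$, diameter at most $2$ and order $d^2-1$. Together with the known non-existence for $6\le d\le 50$, there are no $(d,2)$-graphs with defect $2$ for any $d\ge6$.
\end{theorem}

For $d\ge51$ the proof uses no computer and none of the earlier non-existence results. The new difficulty, compared with defect $0$, is that the right side of the matrix equation becomes $J+B$ with an unknown matrix $B$, a union of cycles of unknown lengths. Each eigenvalue $\theta$ of $B$ brings its own quadratic equation, with discriminant $4d-3+4\theta$, and each could carry part of the imbalance. Section~\ref{sec:trace} sets up this count, carries it out by hand when all cycles have length $8$, and reduces Theorem~\ref{thm:main} to three propositions. Sections~\ref{sec:blocks} and~\ref{sec:inside} determine how the edges of the graph lie along the cycles of $B$. Sections~\ref{sec:smooth} and~\ref{sec:primes} show that irrational $\theta$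 carry no imbalance.

\section{The repeat matrix and the trace of $A$}\label{sec:trace}

Unless stated otherwise, $G$ is a graph of maximum degree $d\ge51$, diameter at most $2$ and order $n=d^2-1$, with adjacency matrix $A$, and we seek a contradiction. We write $u\sim v$ for adjacency in $G$, call a path of length $1$ or $2$ a \emph{short path}, and put
\[
D=4d-3\ \ge\ 201 .
\]

\subsection{The repeat matrix}

\begin{lemma}\label{lem:B}
The graph $G$ is $d$-regular. The matrix $B$ defined by
\begin{equation}\label{eq:main}
A^2+A+(1-d)I=J+B
\end{equation}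
is symmetric, has nonnegative integer entries, zero diagonal and row sums $2$, and commutes with $A$. Distinct vertices $u,v$ are joined by exactly $1+B_{uv}$ short paths.
\end{lemma}

\begin{proof}
A vertex of degree $e\le d-1$ would give $n\le 1+e+e(d-1)\le 1+(d-1)d<d^2-1$, so $G$ is regular. The diagonal entries on the left of \eqref{eq:main} are $d+0+1-d=1$, so $B_{uu}=0$. For $u\ne v$ the entry on the left is the number of short paths from $u$ to $v$, which is at least $1$ because the diameter is at most $2$. The row sums of $B$ are $d^2+d+1-d-n=2$. Finally, $A$ commutes with the left side and, by regularity, with $J$.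
\end{proof}

Thus $B$, the \emph{repeat matrix}, is the adjacency matrix of a disjoint union of cycles of lengths $L\ge2$ that cover all vertices, where a cycle of length $2$ is a double edge, $B_{uv}=2$. \emph{The word ``cycle'' always means a cycle of $B$}, never a cycle of $G$; an $L$-cycle is a cycle of length $L$. We label the vertices of an $L$-cycle by $\mathbb{Z}_L$ so that the $B$-neighbors of $i$ are $i\pm1$, and call $i,i+1$ \emph{consecutive}. The last sentence of Lemma~\ref{lem:B} will be used constantly in the following form.

\begin{quote}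
\textbf{(P)} Two consecutive vertices are joined by exactly two short paths if their cycle has length at least $3$, and by exactly three if it has length $2$. Any other two distinct vertices are joined by exactly one. In particular, distinct vertices joined by two different short paths are consecutive vertices of one cycle.
\end{quote}

Let $P$ be the permutation matrix of the shift $i\mapsto i+1$ on all cycles, so that $B=P+P^{-1}$. Define polynomials $c_k$ by $c_0=2$, $c_1=z$, $c_{k+1}=zc_k-c_{k-1}$; thus $c_2=z^2-2$ and $c_3=z^3-3z$. For $k\ge1$, $c_k$ is monic of degree $k$ with integer coefficients, and $c_k(\omega+\omega^{-1})=\omega^k+\omega^{-k}$. In particular $c_k(B)=P^k+P^{-k}$ and $c_k(2)=2$.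

\subsection{The imbalance of an eigenvalue}

On an $L$-cycle the vectors $k\mapsto\omega^k$ with $\omega^L=1$ form an orthogonal basis of eigenvectors of $B$, with eigenvalues $\omega+\omega^{-1}$. So every eigenvalue of $B$ is $\theta=\zeta+\zeta^{-1}$ with $\zeta$ a primitive $m$-th root of unity and $m$ a divisor of some cycle length. We call $m$ the \emph{level} of $\theta$. Then $\mathbb{Q}(\theta)=K_m$, the real subfield of $\mathbb{Q}(\zeta)$. Recall that $\mathbb{Q}(\zeta)$ is Galois over $\mathbb{Q}$ of degree $\varphi(m)$, with automorphisms $\zeta\mapsto\zeta^a$ for $a\in(\mathbb{Z}/m)^*$, and that for $m\ge3$ the field $K_m$ is Galois of degree $\varphi(m)/2$ with group $(\mathbb{Z}/m)^*/\pm1$. The levels $1,6,4,3,2$ give the rational values $\theta=2,1,0,-1,-2$.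

Let $V_\theta=\ker(B-\theta I)\cap\mathbf{1}^\perp\subseteq\mathbb{C}^n$. The space $\mathbb{C}^n$ is the orthogonal sum of the line through $\mathbf{1}$ and the spaces $V_\theta$, and each $V_\theta$ is invariant under $A$. On $V_\theta$, equation \eqref{eq:main} becomes $A^2+A+1-d=\theta$, so the eigenvalues of $A$ there are among the two distinct real numbers $\frac12(-1\pm\sqrt{D+4\theta})$. The \emph{imbalance} of $\theta$ is
\[
W(\theta)=\operatorname{tr}(A|V_\theta)+\tfrac12\dim V_\theta .
\]
It vanishes exactly when the two eigenvalues have the same multiplicity.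

\begin{lemma}\label{lem:galois}
Let $\theta$ be an eigenvalue of $B$ and $K=\mathbb{Q}(\theta)$.
\begin{enumerate}
\item[(a)] If $D+4\theta$ is not a square in $K$, then $W(\theta)=0$.
\item[(b)] If $D+4\theta=s^2$ with $s\in K$, then there is an integer $h$ such that $W(\sigma\theta)=\frac h2\,\sigma(s)$ for every automorphism $\sigma$ of $K$.
\end{enumerate}
\end{lemma}

\begin{proof}
The space $V_\theta$ is defined by linear equations with coefficients in $K$, so it has a basis of vectors in $K^n$, and the matrix $M$ of $A|V_\theta$ in this basis has entries in $K$. In case (a), the polynomial $z^2+z+1-d-\theta$ is irreducible over $K$, and every root of the characteristic polynomial of $M$ is one of its roots. So the characteristic polynomial is a power of it, and the multiplicities agree. In case (b), let $m_\pm$ be the multiplicity of $\frac{-1\pm s}2$ as an eigenvalue of $M$, and let $h=m_+-m_-$. Since $A$ and $B$ are rational, $\sigma$ carries the basis to a basis of $V_{\sigma\theta}$ in which $A$ has matrix $\sigma(M)$. So $\frac{-1\pm\sigma(s)}{2}$ has multiplicity $m_\pm$ on $V_{\sigma\theta}$,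 which gives the formula.
\end{proof}

For a polynomial $f$, we compute $\operatorname{tr}(Af(B))$ on $\mathbf{1}$ and on each $V_\theta$. Using $\sum_\theta f(\theta)\dim V_\theta=\operatorname{tr}f(B)-f(2)$, we get
\begin{equation}\label{eq:trace}
\operatorname{tr}(Af(B))=d\,f(2)-\tfrac12\bigl(\operatorname{tr}f(B)-f(2)\bigr)+\sum_\theta f(\theta)W(\theta).
\end{equation}
For $f=1$ the left side is $0$, and the total imbalance is determined:
\begin{equation}\label{eq:total}
\sum_\theta W(\theta)=\frac{n-1}2-d=\frac{d^2-2d-2}{2}>0 .
\end{equation}

\begin{example}\label{ex:eight}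
Everything so far makes sense for $d=3$, where $n=8$ and $D=9$. Take the vertex set $\mathbb{Z}_8$ and put $i\sim j$ if $j-i\in\{3,4,5\}$. The short paths from $0$ end at $3,4,5$, at $3+3=6$ and $5+5=2$, and at $3+4=4+3=7$ and $4+5=5+4=1$. So the diameter is $2$, the defect is $2$, and $B$ is the single $8$-cycle $0,1,\dots,7$. The vector $k\mapsto\omega^k$ with $\omega^8=1$ has eigenvalue $\theta=\omega+\omega^{-1}$ for $B$ and $\omega^4(1+\theta)$ for $A$. Here $V_2=0$, and the other eigenspaces are as follows.
\[
\begin{array}{c|cccc}
\theta&\sqrt2&-\sqrt2&0&-2\\ \hline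
D+4\theta&(1+2\sqrt2)^2&(1-2\sqrt2)^2&3^2&1^2\\
\text{eigenvalues of }A&-1-\sqrt2\ (\text{twice})&-1+\sqrt2\ (\text{twice})&1\ (\text{twice})&-1\\
W(\theta)&-1-2\sqrt2&-1+2\sqrt2&3&-\frac12
\end{array}
\]
The imbalances add up to $\frac12$, as \eqref{eq:total} requires. The graph can exist because all four numbers $9+4\theta$ are squares. The proof of Theorem~\ref{thm:main} shows that for large $d$ too few of the numbers $D+4\theta$ are squares.
\end{example}

\subsection{Imbalance on a rational eigenvalue}

Suppose that only rational $\theta$ carry imbalance. Then, as we now show, a single $\theta_0$ carries all of \eqref{eq:total}. Positivity of $A$ and of $P^k+P^{-k}$ rules out every $\theta_0\neq2$, and $\theta_0=2$ says something concrete about edges inside cycles. For an $L$-cycle $C$ let $\mu_C$ be the average degree of the subgraph of $G$ induced on $C$, and define the \emph{slack} of $C$ by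
\[
\eta(C)=\frac{L-1}2-\mu_C .
\]
The slack is positive when fewer than half of the pairs of vertices of $C$ are edges of $G$.

\begin{proposition}\label{prop:balance}
If $W(\theta)=0$ for every eigenvalue $\theta\notin\{2,1,0,-1,-2\}$ of $B$, then $\sum_C\eta(C)=0$.
\end{proposition}

\begin{proof}
For $\theta\in\{2,1,0,-1,-2\}$ the numbers $D+4\theta$ are odd integers, at least $193$, and any two differ by at most $16$. Two different odd squares above $193$ differ by at least $17^2-15^2=64$. So at most one of these numbers is a square. By Lemma~\ref{lem:galois}(a) and \eqref{eq:total}, there is exactly one $\theta_0$ with $W(\theta_0)\ne0$, and $W(\theta_0)=\frac{n-1}2-d=\frac12(d^2-2d-2)$.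

Suppose $\theta_0\ne2$. For $\theta_0=-2,-1,0,1$ take $f=c_1,c_1,c_2,c_3$; then $f(\theta_0)=-2,-1,-2,-2$, so $f(\theta_0)\le-1$ in each case. The matrix $f(B)=P^k+P^{-k}$ has nonnegative entries, so $\operatorname{tr}f(B)\ge0$ and $\operatorname{tr}(Af(B))\ge0$. Since $f(2)=2$, formula \eqref{eq:trace} gives $0\le 2d+1-\frac12(d^2-2d-2)$, that is, $d^2-6d-4\le0$. This is false.

Hence $\theta_0=2$. Let $c$ be the number of cycles. The space $\ker(B-2I)$ consists of the vectors that are constant on each cycle. It has dimension $c$ and is the sum of the line through $\mathbf{1}$ and $V_2$, so the trace of $A$ on it is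
\[
d-\frac{c-1}2+W(2)=\frac{n-c}2=\sum_C\frac{L_C-1}2 .
\]
In the orthonormal basis $\mathbf{1}_C/\sqrt{L_C}$ the same trace is $\sum_C\mathbf{1}_C^{T}A\mathbf{1}_C/L_C=\sum_C\mu_C$.
\end{proof}

\subsection{A model case and the three ingredients}\label{sub:model}

Suppose that all cycles have length $8$. The irrational eigenvalues of $B$ are $\pm\sqrt2$. If $D\pm4\sqrt2$ is a square in $\mathbb{Q}(\sqrt2)$, its root is an algebraic integer $x+y\sqrt2$ with $x,y\in\mathbb{Z}$, and $x^2+2y^2=D$, $|xy|=2$. As $D$ is odd, $x=\pm1$, $y=\pm2$ and $D=9$: only the degree of Example~\ref{ex:eight} survives. So $W(\pm\sqrt2)=0$, and Proposition~\ref{prop:balance} gives $\sum_C(\frac72-\mu_C)=0$. Now count short paths that stay inside an $L$-cycle $C$. If $e_j$ is the number of neighbors of $j$ in $C$, the number of such paths, counted by starting point, is $\sum_j e_j+\sum_je_j(e_j-1)=\sum_je_j^2\ge L\mu_C^2$. By (P), exactly $(L-1)+2$ short paths lead from a vertex of $C$ to the other vertices of $C$. So $\mu_C^2\le L+1$. For $L=8$ this gives $\mu_C\le3<\frac72$, a contradiction.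

In general both halves of this argument are harder. The bound $\mu_C\le\sqrt{L+1}$ gives positive slack only for $L\ge7$, and a $3$-cycle that is a triangle of $G$ has slack $-1$; we have to show that such cycles are outweighed. On the arithmetic side the fields $K_m$ have unbounded degree. If $m$ has no prime factor above $5$, norms bring the question down to a few small fields, where one compares coefficients as above. For primes $p\ge7$ we need the exact pattern of edges inside long cycles as well.

\begin{proposition}\label{prop:slack}
$\sum_C\eta(C)>0$.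
\end{proposition}

\begin{proposition}\label{prop:smooth}
Let $D\ge201$ be any odd integer, let $m\notin\{1,2,3,4,6\}$ have no prime factor greater than $5$, and let $\zeta$ be a primitive $m$-th root of unity. Then $D+4(\zeta+\zeta^{-1})$ is not a square in $K_m$.
\end{proposition}

\begin{proposition}\label{prop:primes}
No prime $p\ge7$ divides the length of a cycle.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from the three propositions]
Let $d\ge51$ and suppose that $G$ exists. By Proposition~\ref{prop:primes}, the level of an eigenvalue $\theta$ of $B$ has no prime factor greater than $5$. If $\theta\notin\{2,1,0,-1,-2\}$, its level is not in $\{1,2,3,4,6\}$, so $W(\theta)=0$ by Proposition~\ref{prop:smooth} and Lemma~\ref{lem:galois}(a). Proposition~\ref{prop:balance} gives $\sum_C\eta(C)=0$, which contradicts Proposition~\ref{prop:slack}. The second statement of the theorem follows by adding the known range $6\le d\le50$.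
\end{proof}

\section{Edges between two cycles}\label{sec:blocks}

This section and the next use only (P) and $AB=BA$; the size of $d$ enters only at the very end, in the proof of Proposition~\ref{prop:slack}.

Let $C,C'$ be cycles of lengths $L,L'$, possibly equal. We write $i$ for the vertices of $C$ and $j'$ for those of $C'$. The \emph{block} of $C$ and $C'$ is the function $x:\mathbb{Z}^2\to\{0,1\}$ with $x(i,j)=1$ if and only if $i\sim j'$. It has the periods $(L,0)$ and $(0,L')$. Comparing the entries of $BA$ and $AB$ at $(i,j')$ gives
\begin{equation}\label{eq:wave}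
x(i+1,j)+x(i-1,j)=x(i,j+1)+x(i,j-1),
\end{equation}
also when a length is $2$. This is a discrete wave equation, whose solutions are sums of two waves traveling in opposite directions. Because $x$ takes only the values $0$ and $1$, only one wave can be present. The equation relates only pairs with the same parity of $i+j$, so this holds separately on the two \emph{classes} $\{(i,j):i+j\text{ even}\}$ and $\{(i,j):i+j\text{ odd}\}$. We say that a class has \emph{sum type} if $x$ depends only on $i+j$ there, and \emph{difference type} if it depends only on $i-j$. A class on which $x$ is constant has both types.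

\begin{lemma}\label{lem:types}
Each class has sum type or difference type. If $L$ or $L'$ is odd, the two classes have the same types. If $C'\ne C$, the relabeling $j\mapsto-j$ of $C'$ interchanges the two types on each class.
\end{lemma}

\begin{proof}
Fix $\varepsilon\in\{0,1\}$, and for integers $a,b$ let $z(a,b)=x(i,j)$ where $i+j=2a+\varepsilon$ and $i-j=2b+\varepsilon$. Equation \eqref{eq:wave} says that $z(a+1,b+1)-z(a+1,b)=z(a,b+1)-z(a,b)$ for all $a,b$. So $z(a,b+1)-z(a,b)$ does not depend on $a$, and $z(a,b)=F(a)+H(b)$ with $F(a)=z(a,0)$ and $H(b)=z(0,b)-z(0,0)$. If neither of these integer-valued functions were constant, then $F(a_1)<F(a_2)$ and $H(b_1)<H(b_2)$ would give $z(a_2,b_2)-z(a_1,b_1)\ge2$. An odd period $(L,0)$ or $(0,L')$ exchanges the classes and shifts $i+j$ and $i-j$ by constants, so it transports the type. The relabeling exchanges $i+j$ and $i-j$.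
\end{proof}

Combining the type with the periods, one edge between two cycles produces many.

\begin{lemma}\label{lem:translate}
Let $x(i,j)=1$ and $g=\gcd(L,L')$. If the class of $(i,j)$ has sum type, then $x(i+s,j+t)=1$ whenever $g\mid s+t$. If it has difference type, then $x(i+s,j+t)=1$ whenever $g\mid s-t$. In both cases:
\begin{enumerate}
\item[(a)] every vertex of $i+g\mathbb{Z}\subseteq C$ is adjacent to every vertex of $j+g\mathbb{Z}\subseteq C'$;
\item[(b)] every vertex of $C$ has a neighbor in $C'$, and every vertex of $C'$ has a neighbor in $C$.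
\end{enumerate}
\end{lemma}

\begin{proof}
Take sum type. On the class of $(i,j)$, the function $x$ is invariant under translation by $(1,-1)$. If $L$ and $L'$ are even, the translations by $(L,0)$, $(0,L')$, $(1,-1)$ preserve this class. Otherwise both classes have sum type and $x$ is invariant under all three everywhere. So $x=1$ on $(i,j)+\Lambda$, where $\Lambda$ is the lattice that they generate. The map $(s,t)\mapsto s+t$ has kernel generated by $(1,-1)$ and sends the other two vectors to $L$ and $L'$, so $\Lambda=\{(s,t):g\mid s+t\}$. For difference type use $(1,1)$ and $(s,t)\mapsto s-t$. Both lattices contain $g\mathbb{Z}\times g\mathbb{Z}$, which gives (a), and the multiples of $(1,\mp1)$, which give (b).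
\end{proof}

By (a), an edge between two cycles spans a complete bipartite subgraph with parts of sizes $L/g$ and $L'/g$. Rule (P) almost forbids such subgraphs when both parts have two vertices or more. We say that two distinct cycles are \emph{joined} if their block is nonzero, and \emph{completely joined} if it is identically $1$.

\begin{lemma}\label{lem:lengths}
Let $C\ne C'$ be joined and $L\le L'$. Then either $(L,L')=(2,3)$ and the cycles are completely joined, or $L\mid L'$. If $L\mid L'$ and $L<L'$, then every vertex of $C'$ has exactly one neighbor in $C$, and the neighbors in $C'$ of a vertex of $C$ form one coset of $L\mathbb{Z}$.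
\end{lemma}

\begin{proof}
Let $x(i,j)=1$. Suppose first that $L/g\ge2$ and $L'/g\ge2$. By Lemma~\ref{lem:translate}(a), any two vertices of $i+g\mathbb{Z}$ have two common neighbors, so they are consecutive. For $i$ and $i+g$ this gives $g\equiv\pm1\pmod L$, and since $g\mid L$, we get $g=1$. Then any two vertices of $C$ are consecutive, so $L\le3$, and by symmetry $L'\le3$. Since the lengths are coprime, $(L,L')=(2,3)$, and the block is identically $1$ by Lemma~\ref{lem:translate}(a). In the remaining case $g=L$ or $g=L'$, and $L\le L'$ gives $L\mid L'$.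

Now let $g=L<L'$. Every vertex $j'$ has a neighbor in $C$ by Lemma~\ref{lem:translate}(b). If it had two, then by (a) both would also be adjacent to $(j+L)'\neq j'$, so $L\equiv\pm1\pmod{L'}$, which is impossible for $2\le L\le L'/2$. Let $w\in C$ be adjacent to $j_1'$ and $j_2'$. Translating $(w,j_2)$ by $(\pm(j_2-j_1),\,j_1-j_2)$, with the sign given by the type, shows that $w\pm(j_2-j_1)\sim j_1'$. Since $w$ is the only neighbor of $j_1'$ in $C$, we get $j_1\equiv j_2\pmod L$. So the neighbors of $w$ lie in one coset of $L\mathbb{Z}$, and by (a) and (b) they fill it.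
\end{proof}

The pairs about which (P) gives the most information are the consecutive ones, since each needs more than one short path. The next lemma says where these paths can run.

\begin{lemma}\label{lem:common}
Let $L\ge3$. If two consecutive vertices of $C$ have a common neighbor in a cycle $C'$ of length $L'$, then $L'=L$ or $(L,L')=(3,2)$.
\end{lemma}

\begin{proof}
We apply Lemma~\ref{lem:lengths}. If $L'>L\ge3$, a vertex of $C'$ has only one neighbor in $C$. If $L'<L$ and $(L,L')\ne(3,2)$, the neighbors in $C$ of a vertex of $C'$ form a coset of $L'\mathbb{Z}$, where $L'\ge2$ divides $L$, and such a coset does not contain both $i$ and $i+1$.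
\end{proof}

\section{Edges inside a cycle}\label{sec:inside}

\subsection{Circulant blocks and links}

Let $C,C'$ both have length $L$. Their block is \emph{circulant} if both classes have difference type. Then there is a set $S(C,C')\subseteq\mathbb{Z}_L$ such that $i\sim j'$ if and only if $j-i\in S(C,C')$, and $S(C',C)=-S(C,C')$. For $C'=C$ we write $S_C$; it satisfies $S_C=-S_C$, $0\notin S_C$ and $\mu_C=|S_C|$. The obstacle to circulant blocks is that for even $L$ the two classes could have different types.

\begin{lemma}\label{lem:align}
Let $C\ne C'$ have the same length $L$, where $L$ is odd or $L\ge6$. If two consecutive vertices of $C$ have a common neighbor in $C'$, then the block is circulant, possibly after the relabeling $j\mapsto-j$ of $C'$.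
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:types} it suffices to show that the two classes have a type in common, and this holds for odd $L$. Let $L\ge6$ be even, let $j'$ be adjacent to $i$ and $i+1$, and suppose there is no common type. After relabeling, the class of $(i,j)$ has difference type and the class of $(i+1,j)$ has sum type. So $i+k\sim(j+k)'$ and $i+1+k\sim(j-k)'$ for all $k$. The first relation with $k=2,-1$ and the second with $k=1,-2$ show that both $i+2$ and $i-1$ are adjacent to both $(j+2)'$ and $(j-1)'$. Since $3\not\equiv0,\pm1\pmod L$, this contradicts (P).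
\end{proof}

\begin{lemma}\label{lem:circ}
If $L$ is odd or $L\ge6$, the block of an $L$-cycle $C$ with itself is circulant.
\end{lemma}

\begin{proof}
Let $L$ be odd. If both classes have sum type, then $x(i,i)=0$ and $x(i+L,i)=0$ for all $i$ show that $x=0$. So both classes have difference type in any case.

Let $L\ge6$ be even. If the even class has sum type it is zero, because $x(i,i)=0$. So it has difference type and is described by a set $S^+=-S^+$ of even residues. Suppose that the odd class does not have difference type. Then there is a nonempty set $\Sigma$ of odd residues such that vertices $i,j$ of different parity are adjacent if and only if $i+j\in\Sigma$. We count the two short paths from $i$ to $i+1$. By Lemmas~\ref{lem:common} and~\ref{lem:align}, the common neighbors outside $C$ lie in cycles $C'$ whose block with $C$ is circulant, and each $C'$ contains $\#\{r: r,r-1\in S(C,C')\}$ of them. So their number $e$ does not depend on $i$. The common neighbors inside $C$ are the vertices $i+b$ and $i+1+b$ with $b\in S^+$ and $2i+1+b\in\Sigma$, so their number is even. Finally, $i\sim i+1$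 if and only if $2i+1\in\Sigma$. Since the total is $2$, whether $2i+1\in\Sigma$ is decided by the parity of $e$ alone. As $\Sigma$ is nonempty, it contains all odd residues. Then $0$ and $2$ have the common neighbors $1,3,5$, against (P).
\end{proof}

Let $C$ be an $L$-cycle with $L\ge5$, or a $3$-cycle that is not joined to a $2$-cycle. By the last three lemmas, a common neighbor of the vertices $0$ and $1$ of $C$ lies in an $L$-cycle $C'$ whose block with $C$ we may take to be circulant, and it is a vertex $r'$ with $r,\,r-1\in S(C,C')$. We call the pair $(C',r)$ a \emph{link} of $C$, \emph{internal} if $C'=C$ and \emph{external} otherwise. Rule (P) for the pair $0,1$ reads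
\begin{equation}\label{eq:links}
\#\bigl(\{1\}\cap S_C\bigr)+\#\{\text{links of }C\}=2 .
\end{equation}
If $r,r-1\in S(C,C')$, then $1-r$ and $-r$ lie in $S(C',C)$; we call $(C,1-r)$ the \emph{reverse} of $(C',r)$. The reverse of an internal link $(C,s)$ is the internal link $(C,1-s)$. Two links in a row close a quadrilateral in $G$, and (P) restricts quadrilaterals.

\begin{lemma}\label{lem:square}
Let $C,C',C''$ be $L$-cycles, $L\ge3$, not necessarily distinct, labeled so that the blocks of $C,C'$ and of $C',C''$ are circulant. If $r,r-1\in S(C,C')$ and $t,t-1\in S(C',C'')$, then $C''=C$ and $r+t-1\in\{0,1,-1\}$.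
\end{lemma}

\begin{proof}
The distinct vertices $r'$ and $(r-1)'$ are adjacent to $0\in C$ and to $(r+t-1)''$. By (P), the last two vertices are equal or consecutive.
\end{proof}

\subsection{Cycles of length at least five}

\begin{proposition}\label{prop:long}
Let $C$ be an $L$-cycle with $L\ge5$. Then one of the following holds.
\begin{enumerate}
\item[(I)] Both links of $C$ are external, and $S_C$ is $\emptyset$, $\{\frac L2\}$ or $\{a,-a\}$ for some $a$. Moreover $S_C=\emptyset$ if $L=5$, and $S_C\subseteq\{3\}$ if $L=6$.
\item[(II)] Both links of $C$ are internal, $L\ge8$ is even, and $S_C=\{\frac L2-1,\frac L2,\frac L2+1\}$.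
\end{enumerate}
In both cases $\eta(C)\ge L/16$.
\end{proposition}

The cycle of Example~\ref{ex:eight} has the form (II), with $\eta(C)=\frac12=\frac8{16}$.

\begin{proof}
Write $S=S_C$. We use the following consequence of (P): if $a\ne b$ lie in $S$, then $a$ and $b$ are common neighbors of $0$ and $a+b$, so
\begin{equation}\label{eq:sum}
a+b\in\{0,1,-1\}\qquad\text{for all distinct }a,b\in S.
\end{equation}

\emph{Step 1: $1\notin S$.} Suppose $1\in S$. By \eqref{eq:links} there is exactly one link. If it is external, say $(C',r)$, then $0\sim r'$ and $0\sim1\sim r'$ are two short paths between different cycles. So it is internal, say $(C,s)$, and equal to its reverse: $2s=1$ in $\mathbb{Z}_L$. Since $s,s-1\in S$, we have $s\ne0,1$, and \eqref{eq:sum} for $1$ and $s$ gives $s\in\{-1,-2\}$. With $2s=1$, the value $s=-1$ gives $L\mid3$, and $s=-2$ gives $L=5$ and $S=\{\pm1,\pm2\}$. But then both $(C,2)$ and $(C,3)$ are links. So $1\notin S$, and $C$ has exactly two links.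

\emph{Step 2: an internal link leads to \textup{(II)}.} Let $(C,s)$ be an internal link. The other link is not external: for an external link $(C',r)$, Lemma~\ref{lem:square} applied to the cycles $C,C,C'$ would give $C'=C$. So there are two internal links, and since at most one residue satisfies $2s=1$, we may assume $2s\ne1$. Then \eqref{eq:sum} for $s$ and $s-1$ gives $2s-1=\pm1$, that is, $2s=0$ or $2(s-1)=0$. As $s\ne0,1$, the length $L$ is even and $s\in\{\frac L2,\frac L2+1\}$. By symmetry of $S$ we get $S\supseteq\{\frac L2,\frac L2\pm1\}$. For $a\in S$ with $a\ne\frac L2$, \eqref{eq:sum} gives $a+\frac L2=\pm1$, so equality holds. If $L=6$, then $S=\{2,3,4\}$, and $0\sim2$, $0\sim4\sim2$ contradict (P). So $L\ge8$.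

\emph{Step 3: no internal link leads to the list in \textup{(I)}.} Let $a\ne b$ in $S$. If $a+b=1$, then $a$ and $a-1=-b$ lie in $S$, which is an internal link. If $a+b=-1$, the same applies to $-a,-b$. So $b=-a$ by \eqref{eq:sum}. Hence $|S|\le2$, and the symmetric set $S$ is $\emptyset$, $\{\frac L2\}$ or $\{a,-a\}$.

\emph{Step 4: if there is no internal link, then $2\notin S$.} Let $(C',r)$ be an external link of $C$. Its reverse $(C,1-r)$ is an external link of the $L$-cycle $C'$, so by Steps 1 and 2 applied to $C'$, this cycle has a second external link $(C'',t)\ne(C,1-r)$. Lemma~\ref{lem:square} gives $C''=C$ and $r+t-1=\pm1$, so $t=2-r$ or $t=-r$. In either case $S(C',C)$ contains three consecutive residues, namely $-r,1-r,2-r$ or $-r-1,-r,1-r$. So a vertex of $C'$ is adjacent to some $i$ and $i+2$ in $C$. These are not consecutive, so by (P) they are not adjacent, and $2\notin S$. Since also $1\notin S$, we get $S=\emptyset$ for $L=5$ and $S\subseteq\{3\}$ for $L=6$.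

\emph{The slack.} We have $\eta(C)=2$ for $L=5$ and $\eta(C)\ge\frac32$ for $L=6$. In case (I) with $L\ge7$, $\eta(C)\ge\frac{L-5}2\ge\frac L{16}$ because $7L\ge40$. In case (II), $\eta(C)=\frac{L-7}2\ge\frac L{16}$ because $7L\ge56$.
\end{proof}

\subsection{Cycles of length at most four}

A $3$-cycle is \emph{capped} if it is joined to a $2$-cycle, and it is a \emph{triangle} if its vertices are pairwise adjacent in $G$.

\begin{proposition}\label{prop:short}
\begin{enumerate}
\item[(a)] The two vertices of a $2$-cycle are not adjacent, and each $2$-cycle is joined to exactly one $3$-cycle.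
\item[(b)] A capped $3$-cycle contains no edge and is joined to exactly one $2$-cycle. Every $3$-cycle is capped or a triangle. Two vertices of a $3$-cycle have no common neighbor in another $3$-cycle.
\item[(c)] A $4$-cycle $C$ has $\mu_C\le1$.
\end{enumerate}
So $\eta(C)$ equals $\frac12$ for $2$-cycles, $1$ for capped $3$-cycles and $-1$ for triangles, and is at least $\frac12$ for $4$-cycles. The $2$-cycles correspond bijectively to the capped $3$-cycles.
\end{proposition}

\begin{proof}
(a) Let $C=\{v,v'\}$; there are three short paths from $v$ to $v'$. By Lemma~\ref{lem:lengths}, a vertex of a cycle of length at least $4$ has at most one neighbor in $C$, so a common neighbor of $v,v'$ lies in a $2$-cycle or a $3$-cycle. A $3$-cycle joined to $C$ is completely joined to it and supplies three common neighbors. If a vertex of another $2$-cycle is adjacent to $v$ and $v'$, then translation by $(1,1)$, which Lemma~\ref{lem:translate} allows for $g=2$ and either type, shows that the other vertex is too; such a $2$-cycle supplies two common neighbors. So the three short paths come either from one $3$-cycle,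 with $v\not\sim v'$, or from the edge $vv'$ and one $2$-cycle $\{w,w'\}$. In the second case $v\sim w$ and $v\sim v'\sim w$ contradict (P).

(b) Any two vertices of a $3$-cycle $C$ are consecutive and are joined by exactly two short paths. If $C$ is capped by $\{v,v'\}$, these paths run through $v$ and $v'$. So there is no edge in $C$, no second cap, and no further common neighbor. If $C$ is a triangle, the two paths are the edge and the path through the third vertex, so again there is no further common neighbor.

Call a $3$-cycle \emph{bad} if it is neither capped nor a triangle, and suppose that $C$ is bad. By Lemma~\ref{lem:circ}, $S_C$ is a symmetric subset of $\{1,-1\}$, so $S_C=\emptyset$, and by \eqref{eq:links} there are two links, both external. Let $(C',r)$ be one of them. We have $S(C,C')\neq\mathbb{Z}_3$, since otherwise $0$ and $1$ would have three common neighbors. So $S(C,C')=\{r,r-1\}$, and $(C',r)$ is the only link of $C$ into $C'$. Hence the two links of a bad cycle lead to different cycles. The reverse $(C,1-r)$ exhibits two vertices of $C'$ with a common neighbor in the $3$-cycle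 $C$, so $C'$ is bad by the previous paragraph. Therefore $C'$ has an external link $(C'',t)$ with $C''\ne C$, which contradicts Lemma~\ref{lem:square}.

(c) Lemmas~\ref{lem:align} and~\ref{lem:circ} do not cover $L=4$, so we use types directly. The even class of the block of $C$ with itself is zero if it has sum type. So either $i\sim i+2$ for all $i$ or for none. The odd class is not identically $1$, since $0$ and $2$ would have the common neighbors $1$ and $3$. If it has difference type, symmetry makes it constant, hence zero. So it is zero, or it consists of the pairs with $i+j\equiv\sigma\pmod4$ for a single $\sigma\in\{1,3\}$. Each class contributes at most $1$ to $\mu_C$, so $\mu_C>1$ forces both to be nonzero. After a shift of the labels $\sigma=1$, and the edges in $C$ are $01,23,02,13$.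

Now $1$ and $2$ have the common neighbors $0$ and $3$, hence none outside $C$. The vertices $0$ and $1$ are adjacent and have no common neighbor in $C$, hence exactly one outside, and it lies in a $4$-cycle $C'$ by Lemma~\ref{lem:common}. Label it $0'$, and orient $C'$ so that the class of $(0,0)$ has difference type; then $1\sim1'$. Consider the class of $(1,0)$. If it has difference type, then $2\sim1'$, and $1'$ is a common neighbor of $1$ and $2$ outside $C$. If it has sum type, then $0\sim1'$, and $1'$ is a second common neighbor of $0$ and $1$ outside $C$. Both are contradictions.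
\end{proof}

\subsection{Triangles are outweighed}

Triangles are the only cycles with negative slack. Two triangles have to be connected by short paths, and we show that these run through capped $3$-cycles. Each capped $3$-cycle, together with its cap, has slack $\frac32$, so it is enough to find at least as many of them as there are triangles. Let $\tau$ be the number of triangles and $k$ the number of capped $3$-cycles.

\begin{lemma}\label{lem:fisher}
If $\tau>3$, then $\tau\le k$.
\end{lemma}

\begin{proof}
Let $T\ne T'$ be triangles. They are not joined: otherwise their block is circulant after a relabeling (Lemma~\ref{lem:types}), and for $s\in S(T,T')$ the vertices $0$ and $(s+1)'$ have the common neighbors $s'$ and $1$. So each pair $u\in T$, $v\in T'$ has exactly one common neighbor $w$, and $w$ lies in a third cycle, of length $L''$ say. Triangles are not capped, so $L''\ne2$, and $3\mid L''$ by Lemma~\ref{lem:lengths}. If $L''>3$, then $w+3\ne w$ is also adjacent to $u$ and $v$ by Lemma~\ref{lem:translate}(a). So $L''=3$, and the cycle of $w$ is capped, because triangles are not joined to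 triangles.

If a triangle is joined to a capped $3$-cycle, the edges between them form a perfect matching: every vertex has a neighbor on the other side by Lemma~\ref{lem:translate}(b), and only one by Proposition~\ref{prop:short}(b). A capped $3$-cycle joined to both $T$ and $T'$ therefore contains the common neighbors of exactly $3$ of the $9$ pairs $(u,v)$. So exactly $3$ capped $3$-cycles are joined to both $T$ and $T'$.

Let $H$ be the $\tau\times k$ matrix with entry $1$ if the triangle is joined to the capped $3$-cycle and $0$ otherwise, and let $r_1,\dots,r_\tau$ be its row sums. Then $r_i\ge3$, and for $z\in\mathbb{R}^\tau$,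
\[
z^THH^Tz=3\Bigl(\sum_iz_i\Bigr)^2+\sum_i(r_i-3)z_i^2 .
\]
If at most one $r_i$ equals $3$, the right side vanishes only for $z=0$, so $H$ has rank $\tau$ and $\tau\le k$. In the other case some triangle is joined to only three capped $3$-cycles. Every other triangle shares three with it, so all triangles are joined to the same two capped $3$-cycles $Q,Q'$. Then each vertex of each triangle is a common neighbor of a pair in $Q\times Q'$. Each of these $9$ pairs has at most one common neighbor, so $3\tau\le9$, contrary to the hypothesis.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:slack}]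
By Propositions~\ref{prop:long} and~\ref{prop:short}, every $L$-cycle other than a triangle has slack at least $L/16$. If $\tau\le3$, then $\sum_C\eta(C)\ge-\tau+\frac{n-3\tau}{16}=\frac{n-19\tau}{16}>0$, because $n\ge2600>57$. If $\tau>3$, we keep only the triangles, the capped $3$-cycles and the $2$-cycles, and Lemma~\ref{lem:fisher} gives $\sum_C\eta(C)\ge-\tau+\frac32k\ge\frac\tau2>0$.
\end{proof}

\section{Levels built from $2$, $3$ and $5$}\label{sec:smooth}

We prove Proposition~\ref{prop:smooth}; the graph plays no role here. Let $D\ge201$ be odd and suppose that $D+4(\zeta+\zeta^{-1})=s^2$ with $s\in K_m$. The norm of a square to a subfield is a square. The point is that the norm of $D+4(\zeta+\zeta^{-1})$ to a suitable $K_{m'}$ has the same shape, with an odd constant term that is much larger than the coefficient of $\zeta'+\zeta'^{-1}$, which is still a power of $2$ up to sign.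

\begin{lemma}\label{lem:descent}
Let $m=m'M$ with $m'\ge3$, where every prime dividing $M$ divides $m'$. Then there are an algebraic integer $S\in K_{m'}$, a primitive $m'$-th root of unity $\zeta'$ and integers $X,Y$ such that
\[
S^2=X+Y(\zeta'+\zeta'^{-1}),\qquad X\text{ is odd},\qquad X>200^M,\qquad |Y|=4^M.
\]
\end{lemma}

\begin{proof}
Choose real numbers $\alpha\ge\beta>0$ with $\alpha\beta=4$ and $\alpha^2+\beta^2=D$, so that
\[
D+4(\omega+\omega^{-1})=(\alpha+\beta\omega)(\alpha+\beta\omega^{-1})\qquad\text{for all }\omega\neq0.
\]
Since $\alpha^2\ge D/2>16$, we have $\alpha^2=D-16/\alpha^2>200$. The numbers $X_j=\alpha^{2j}+\beta^{2j}$ satisfy $X_0=2$, $X_1=D$, $X_{j+1}=DX_j-16X_{j-1}$, so $X=X_M$ is an odd integer and $X>200^M$.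

Since $m$ and $m'$ have the same prime factors, the $M$ residues $a$ modulo $m$ with $a\equiv1\pmod{m'}$ are prime to $m$. The automorphisms $\zeta\mapsto\zeta^a$ fix $\zeta'=\zeta^M$ and send $\zeta$ to the $M$ numbers $\zeta\xi$ with $\xi^M=1$. Their restrictions to $K_m$ are distinct, because $a\equiv1\pmod{m'}$ and $a\equiv-1\pmod m$ together would give $m'\mid2$. As $[K_m:K_{m'}]=\varphi(m)/\varphi(m')=M$, these restrictions form the Galois group of $K_m$ over $K_{m'}$. From $\prod_{\xi^M=1}(y-z\xi)=y^M-z^M$ we find that the norm of $s^2$ is
\[
\bigl(\alpha^M-(-\beta)^M\zeta'\bigr)\bigl(\alpha^M-(-\beta)^M\zeta'^{-1}\bigr)=X-(-4)^M(\zeta'+\zeta'^{-1}).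
\]
Take for $S$ the norm of $s$, which is an algebraic integer because $s$ is.
\end{proof}

Write $m=2^r3^t5^u\notin\{1,2,3,4,6\}$. If $t=u=0$, then $r\ge3$ and we take $m'=8$. If $u=0$, $t\ge1$, $r\ge2$, take $m'=12$. If $u=0$, $t\geq1$, $r\le1$, then $t\ge2$; take $m'=9\cdot2^r$. If $u\ge1$, $t=0$, take $m'=5$ for $r=0$ and $m'=10$ for $r\ge1$. If $u,t\ge1$, take $m'=15$ for $r=0$ and $m'=30$ for $r\ge1$. For odd $m''$, the primitive $2m''$-th roots of unity are the negatives of the primitive $m''$-th roots, so after changing the sign of $Y$ the cases $m'=18,10,30$ become $m'=9,5,15$. By applying an automorphism we may choose $\zeta'$ freely. It remains to contradict the conclusion of Lemma~\ref{lem:descent} for $m'\in\{8,12,5,15,9\}$, every $M\ge1$ and both signs of $Y$. Recall that the rings of integers of $\mathbb{Q}(\sqrt2)$ and $\mathbb{Q}(\sqrt3)$ are $\mathbb{Z}[\sqrt2]$ and $\mathbb{Z}[\sqrt3]$, and that the integers of $\mathbb{Q}(\sqrt5)$ are the numbers $\frac12(x+y\sqrt5)$ with $x\equiv y\pmod2$.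

\subsection*{The quadratic fields: $m'=8,12,5$}

For $m'=8$ we have $(x+y\sqrt2)^2=X+Y\sqrt2$, so $x^2+2y^2=X$ and $|xy|=2^{2M-1}$. As $X$ is odd, $x=\pm1$, and $X=1+\frac12 16^M<200^M$.

For $m'=12$ we have $(x+y\sqrt3)^2=X+Y\sqrt3$, so $x^2+3y^2=X$ and $|xy|=2^{2M-1}$. As $X$ is odd, one of $x,y$ is odd, hence $\pm1$. So $X$ is $1+\frac34 16^M$ or $3+\frac14 16^M$, and $X<200^M$.

For $m'=5$ we have $\frac14(x+y\sqrt5)^2=X+Y\frac{-1+\sqrt5}2$, so $xy=Y$ and $x^2+5y^2=4X-2Y$. Since $xy$ is even and $x\equiv y\pmod 2$, we can write $x=2x_1$, $y=2y_1$. Then $|x_1y_1|=4^{M-1}$, and $x_1^2+5y_1^2=X-\frac Y2$ is odd. For $M=1$ the left side is $6$, which is even. For $M\ge2$ one of $x_1,y_1$ is odd, hence $\pm1$, and $x_1^2+5y_1^2\le1+5\cdot16^{M-1}<200^M-\frac124^M<X-\frac Y2$.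

\subsection*{The quartic field: $m'=15$}

Put $\vartheta_k=2\cos\frac{2\pi k}{15}$, so that $S^2=X+Y\vartheta_1$. We take one more norm, to $\mathbb{Q}(\sqrt5)=K_5$. The nontrivial automorphism of $K_{15}$ over $K_5$ comes from $\zeta'\mapsto\zeta'^4$, which inverts the fifth roots of unity, and it sends $\vartheta_1$ to $\vartheta_4$. We have
\[
\vartheta_1+\vartheta_4=4\cos\tfrac\pi3\cos\tfrac\pi5=\tfrac{1+\sqrt5}2,\qquad \vartheta_1\vartheta_4=\vartheta_5+\vartheta_3=-1+\tfrac{\sqrt5-1}2=\tfrac{\sqrt5-3}2 .
\]
So the norm $\frac12(x+y\sqrt5)$ of $S$ has square $X^2+XY\frac{1+\sqrt5}2+Y^2\frac{\sqrt5-3}2$, which means $xy=Y(X+Y)$ and $x^2+5y^2=4X^2+2XY-6Y^2$. Again $x=2x_1$, $y=2y_1$. With the odd number $Z=X+Y>0$,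
\[
|x_1y_1|=4^{M-1}Z,\qquad x_1^2+5y_1^2=F:=X^2+\tfrac12XY-\tfrac32Y^2=Z^2-\tfrac32ZY-Y^2,
\]
and $F$ is odd since $4\mid Y$. For $M=1$ both $x_1$ and $y_1$ are odd, so $x_1^2+5y_1^2$ is even, a contradiction. Let $M\ge2$. Exactly one of $x_1,y_1$ is even, and it is divisible by $4^{M-1}$. Since $16\mid Y$, we have $F\equiv X^2\equiv1\pmod8$, whereas $4\mid x_1$ would give $F\equiv5$. So $y_1=4^{M-1}w$ with $|x_1w|=Z$.

The factor $Z$ can be split between $x_1$ and $w$ in many ways, so parity no longer suffices and we compare sizes. Put $\xi=x_1^2$, $\omega=w^2$, $\kappa=5\cdot16^{M-1}$. Then $\xi\omega=Z^2$ and $\xi+\kappa\omega=F$, hence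
\begin{equation}\label{eq:quartic}
(\xi-\kappa)(\omega-1)=Z^2-F+\kappa=\tfrac32ZY+Y^2+\kappa .
\end{equation}
We have $Z>200^M-4^M\ge199^M$, since $200^M-199^M\ge199^{M-1}\ge4^M$. Also $0<Y^2+\kappa<2\cdot16^M<Z$. So the right side of \eqref{eq:quartic} is nonzero, and its absolute value is less than $(\frac324^M+1)Z<12^MZ$. Consequently $\omega\ge2$ and $\xi\neq\kappa$. If $\xi\le2\kappa$, the left side has absolute value at least $\omega-1\ge\frac{Z^2}{2\kappa}-1=\frac85\cdot\frac{Z}{16^M}Z-1>12^MZ$, because $199/16>12$. If $\xi>2\kappa$, the left side exceeds $\frac\xi2\cdot\frac\omega2=\frac{Z^2}4>12^MZ$. Both contradict the bound on the right side.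

\subsection*{The cubic field: $m'=9$}

Here $S^2=X+Y\theta$, where $\theta=\zeta'+\zeta'^{-1}$ satisfies $c_3(\theta)=\zeta'^3+\zeta'^{-3}=-1$. So $\theta$ is a root of $f(z)=z^3-3z+1$, of discriminant $81$. Let $\mathcal{O}$ be the ring of integers of $K_9$. We recall two standard facts: the discriminant of $f$ is divisible by $[\mathcal{O}:\mathbb{Z}[\theta]]^2$, and if the minimal polynomial of a generator is Eisenstein at a prime $\ell$, the index is prime to $\ell$. Since $f(z-1)=z^3-3z^2+3$ is Eisenstein at $3$, we get $\mathcal{O}=\mathbb{Z}[\theta]$. Modulo $2$, $f$ is the irreducible polynomial $z^3+z+1$, so $\mathcal{O}/2\mathcal{O}$ is a field and $2\mathcal{O}$ is a prime ideal. For $0\ne y\in\mathcal{O}$ let $v(y)$ be the largest $j$ with $y\in2^j\mathcal{O}$. Then $v(yz)=v(y)+v(z)$, $v$ is invariant under the Galois group, and on $\mathbb{Z}$ it is the $2$-adic valuation.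

Let $\sigma$ generate the Galois group, let $S_i=\sigma^{i-1}S$ and $\theta_i=\sigma^{i-1}\theta$ for $i=1,2,3$, and let $T=\sum_iS_i$, $Q=\sum_{i<j}S_iS_j$, $R=S_1S_2S_3$; these are integers. The symmetric functions of $\theta_1,\theta_2,\theta_3$ are $0,-3,-1$, so those of the $S_i^2=X+Y\theta_i$ give
\begin{equation}\label{eq:sym}
T^2-2Q=3X,\qquad Q^2-2TR=3X^2-3Y^2,\qquad R^2=X^3-3XY^2-Y^3 .
\end{equation}
These are three equations for three unknown integers. To eliminate $X$, whose size we do not control, we need a fourth relation. It comes from $S_i^2-S_j^2=Y(\theta_i-\theta_j)$, in which $X$ does not appear.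

\emph{Claim: $U:=(S_1+S_2)(S_2+S_3)(S_3+S_1)=TQ-R$ equals $\pm8$.} Let $\iota\in\mathbb{Z}$ be the determinant of the integer matrix that expresses $1,S,S^2$ in the basis $1,\theta,\theta^2$. Comparing Vandermonde determinants, $\prod_{i<j}(S_i-S_j)=\iota\prod_{i<j}(\theta_i-\theta_j)$. Multiplying the three equations $S_i^2-S_j^2=Y(\theta_i-\theta_j)$ gives $\iota U=Y^3$, so $|U|$ is a power of $2$. Since $v(U)=3v(S_1+S_2)$ by Galois invariance, we must show $v(S_1+S_2)=1$. We have $v(S_i)=0$ as $S_i^2\equiv1\pmod{2\mathcal{O}}$, and $v(\theta_1-\theta_2)=0$ as the discriminant is odd. So $v(S_1+S_2)+v(S_1-S_2)=2M$. The difference $2S_2$ of these two elements has valuation $1$, so their valuations are both $0$ or both positive, and they are not both at least $2$. As their sum is $2M>0$, they are $1$ and $2M-1$ in some order. If $v(S_1+S_2)\ne1$, then $v(S_i+S_j)=2M-1\ge3$ for all $i\neq j$, while $(S_1+S_2)-(S_2+S_3)+(S_3+S_1)=2S_1$ has valuation $1$. This proves the claim.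

By the first equation of \eqref{eq:sym}, $T$ is odd. Put $\delta=T^2-X$, an even integer; then $Q=\frac\delta2-X$. Substituting $R=TQ-U$ in the second equation, and using
\[
Q^2-2T^2Q=\bigl(\tfrac\delta2-X\bigr)\bigl(-\tfrac{3\delta}2-3X\bigr)=3X^2-\tfrac34\delta^2,
\]
we get
\begin{equation}\label{eq:cubic}
2UT=\tfrac34(\delta^2-4Y^2).
\end{equation}
Next, $R^2=T^2Q^2-2UTQ+64$, where
\[
T^2Q^2=(X+\delta)\bigl(X-\tfrac\delta2\bigr)^2=X^3-\tfrac34X\delta^2+\tfrac14\delta^3,\qquad
2UTQ=\tfrac38\delta^3-\tfrac34X\delta^2-\tfrac32Y^2\delta+3XY^2
\]
by \eqref{eq:cubic}. Comparing with the third equation of \eqref{eq:sym}, all terms with $X$ cancel, and for $\delta=2\epsilon$ we obtain $\epsilon^3-3Y^2\epsilon-Y^3=64$. Since $4\mid Y$, we have $16\mid\epsilon^3$, so $4\mid\epsilon$. With $\epsilon=4e$ and $Y=4y$, $|y|=4^{M-1}$,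
\[
(e-1)(e^2+e+1)=y^2(3e+y).
\]

Let $M\ge2$. As $e^2+e+1$ is odd and $y^2$ is a power of $2$, we have $e=1+jy^2$ with $j\in\mathbb{Z}$, and $j(e^2+e+1)=3e+y$. If $j=0$, then $e=1$ and $y=-3$, which is false. Otherwise $|e|\ge y^2-1\ge15$ and $|y|\le|e|$, so $e^2-|e|+1\le e^2+e+1\le|3e+y|\le4|e|$, which is false for $|e|\ge5$.

Let $M=1$, so $X>200$. For $y=1$ the equation is $(e-2)(e+1)^2=0$, and for $y=-1$ it is $e(e^2-3)=0$. So $\delta=8e\in\{16,-8,0\}$, and \eqref{eq:cubic} with $U=\pm8$, $Y^2=16$ gives $|T|=9,0,3$ respectively. The value $0$ is not odd, and the others give $X=T^2-\delta=65$ or $9$. This contradiction completes the proof of Proposition~\ref{prop:smooth}. \hfill$\square$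

\begin{remark}
A lower bound on $D$ cannot be dropped. For $D=9$ we saw that $9+4\sqrt2=(1+2\sqrt2)^2$. Also, with $\vartheta_k=2\cos\frac{2\pi k}9$, the relations $\vartheta_1^2=\vartheta_2+2$ and $\vartheta_1+\vartheta_2+\vartheta_4=0$ give $(1+2\vartheta_1)^2=9+4(-\vartheta_4)$, where $-\vartheta_4$ has level $18$.
\end{remark}

\section{Primes $p\ge7$}\label{sec:primes}

We prove Proposition~\ref{prop:primes}. Suppose that a prime $p\ge7$ divides the length of some cycle. Put $N=\frac{p-1}2$, $\zeta=e^{2\pi i/p}$, $\theta_j=\zeta^j+\zeta^{-j}$, $K=K_p$, and let $\sigma_j$ be the automorphism of $K$ induced by $\zeta\mapsto\zeta^j$. Indices are nonzero residues modulo $p$ up to sign, represented by $1,\dots,N$, and $\sigma_t\theta_j=\theta_{tj}$. From $1+\zeta+\dots+\zeta^{p-1}=0$ we get $\sum_{j=1}^N\theta_j=-1$.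

Now $[K:\mathbb{Q}]$ is unbounded and Lemma~\ref{lem:descent} offers no smaller level. We play two constraints against each other. The graph forces $D+4\theta_1=s^2$ with $s\in K$, and it forces the conjugates of $s$ to be positive noticeably more often than negative. Arithmetic forces the two signs to be nearly balanced.

\subsection{The graph forces unbalanced signs}

\begin{lemma}\label{lem:bias}
There is $s\in K$ with $s^2=D+4\theta_1$ such that the following holds. Let $n_+$ and $n_-$ be the numbers of positive and negative conjugates $s_j=\sigma_j(s)$, $1\le j\le N$, and let $\Delta=n_+-n_-$. Then $\Delta>0.29N$ if $N\ge23$, and $\Delta\ge5$ if $N=11$.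
\end{lemma}

\begin{proof}
Let $\mathcal{C}\ne\emptyset$ be the set of cycles whose length is divisible by $p$. They have length at least $7$, so Proposition~\ref{prop:long} applies to them. The space $V_{\theta_j}$ has an orthogonal basis consisting of the vectors $\chi:k\mapsto\zeta^{jk}$ and $\bar\chi$ supported on $C$, for $C\in\mathcal{C}$. For $i\in C$ we have $(A\chi)(i)=\chi(i)\sum_{a\in S_C}\zeta^{ja}$, and the sum is real because $S_C=-S_C$. So each of $\chi,\bar\chi$ contributes this sum to $\operatorname{tr}(A|V_{\theta_j})$, and
\[
W(\theta_j)=\sum_{C\in\mathcal{C}}y_C(j),\qquad y_C(j)=1+2\sum_{a\in S_C}\zeta^{ja}.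
\]
If $L$ is even, then $p\mid\frac L2$. So by Proposition~\ref{prop:long} the function $y_C(j)$ is one of the following, where the last line uses $\sum_{j=1}^N\theta_{aj}=-1$ for $p\nmid a$.
\[
\begin{array}{c|ccccc}
S_C&\emptyset&\{\frac L2\}&\{\pm a\},\ p\mid a&\{\pm a\},\ p\nmid a&\{\frac L2,\frac L2\pm1\}\\ \hline
y_C(j)&1&3&5&1+2\theta_{aj}&3+2\theta_j\\
\sum_{j=1}^Ny_C(j)&N&3N&5N&N-2&3N-2
\end{array}
\]
All these sums are positive, so $\sum_jW(\theta_j)>0$. By Lemma~\ref{lem:galois}(a) some $D+4\theta_j$ is a square in $K$, and by conjugation $D+4\theta_1=s^2$ with $s\in K$. By Lemma~\ref{lem:galois}(b), $W(\theta_j)=\frac h2s_j$ for all $j$, with $h\neq0$. Replacing $s$ by $-s$ if necessary, we assume $h>0$.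

Suppose that $0<\gamma<1$ satisfies $\sum_jy(j)\ge\gamma\sum_j|y(j)|$ for all five kinds of functions $y$ in the table. Then
\[
\sum_jW(\theta_j)\ \ge\ \gamma\sum_{C}\sum_j|y_C(j)|\ \ge\ \gamma\sum_j|W(\theta_j)|,
\]
so $\sum_js_j\ge\gamma\sum_j|s_j|$, that is, $(1-\gamma)\sum_{s_j>0}|s_j|\ge(1+\gamma)\sum_{s_j<0}|s_j|$. Since $|\theta_j|<2$,
\begin{equation}\label{eq:size}
\sqrt{D-8}<|s_j|<\sqrt{D+8},
\end{equation}
and $\sqrt{(D-8)/(D+8)}\ge\sqrt{193/209}>0.9609$. Hence
\[
n_+\ge q\,n_-\quad\text{and}\quad\frac\Delta N\ge\frac{q-1}{q+1},\qquad\text{where }q=0.9609\,\frac{1+\gamma}{1-\gamma}.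
\]

It remains to find $\gamma$. For the constant functions any $\gamma$ works. From $\theta_k^2=\theta_{2k}+2$ we get $\sum_j\theta_{aj}^2=2N-1$, so $\sum_j(1+2\theta_{aj})^2=9N-8$ and $\sum_j(3+2\theta_j)^2=17N-16$. By the Cauchy--Schwarz inequality $\sum_j|y(j)|\le\sqrt{N\sum_jy(j)^2}$. For $y=3+2\theta_j$ any $\gamma\le0.6$ works, because $(3N-2)^2-0.36N(17N-16)=2.88N^2-6.24N+4$ has negative discriminant and is positive. For $y=1+2\theta_{aj}$ any $\gamma\le(N-2)/\sqrt{N(9N-8)}$ works. This bound increases with $N$: the logarithmic derivative of its square has the sign of $2(9N^2-8N)-(18N-8)(N-2)=28N-16$.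

For $N\ge23$ take $\gamma=0.310<21/\sqrt{23\cdot199}$. Then $q>1.82$ and $\Delta/N>0.82/2.82>0.29$.

For $N=11$ the Cauchy--Schwarz bound is slightly too weak to give $\Delta>3$, so we compute directly. The values $1+2\theta_{aj}$ are a permutation of the values $1+4\cos\frac{2\pi j}{23}$, $1\le j\le11$. The negative ones occur for $j=7,\dots,11$ and are approximately $-0.340$, $-1.307$, $-2.103$, $-2.669$, $-2.963$, with sum greater than $-9.40$. The total is $9$, so the absolute values add up to less than $9+2\cdot9.40=27.8$, and $\gamma=0.323<9/27.8$ works. Then $q>1.87$ and $\Delta>11\cdot0.87/2.87>3.3$. Since $\Delta\equiv N\pmod2$ is odd, $\Delta\ge5$.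
\end{proof}

\subsection{Arithmetic of the square root}

Let $s,s_j,n_\pm,\Delta$ be as in Lemma~\ref{lem:bias}, and let $\mathcal{O}$ be the ring of integers of $K$. Recall that $\mathbb{Z}[\zeta]$ is the ring of integers of $\mathbb{Q}(\zeta)$ and has the basis $\zeta,\dots,\zeta^{p-1}$. Its real elements are those with equal coefficients at $\zeta^k$ and $\zeta^{-k}$, so $\theta_1,\dots,\theta_N$ is a $\mathbb{Z}$-basis of $\mathcal{O}$. Since $\theta_j=c_j(\theta_1)$, also $\mathcal{O}=\mathbb{Z}[\theta_1]$. The natural object is the corresponding root $\lambda=\frac{s-1}2$ of the quadratic equation for $A$, with conjugates $\lambda_j=\sigma_j\lambda$. It satisfies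
\begin{equation}\label{eq:lambda}
\lambda^2+\lambda=\theta_1+d-1,
\end{equation}
so $\lambda\in\mathcal{O}$. This is where $D\equiv1\pmod4$ is used. Reading \eqref{eq:lambda} modulo $2$ removes many primes.

\begin{lemma}\label{lem:mod2}
$N$ is odd and $2$ generates $(\mathbb{Z}/p)^*/\pm1$. Consequently $p\in\{7,11,19,23\}$ or $p\ge47$.
\end{lemma}

\begin{proof}
For $y=\sum_ka_k\theta_k\in\mathcal{O}$ we have $y^2\equiv\sum_ka_k\theta_k^2\equiv\sum_ka_k\theta_{2k}=\sigma_2y\pmod{2\mathcal{O}}$. So \eqref{eq:lambda} gives $\sigma_2\lambda+\lambda\equiv\theta_1+d-1$. Let $\ell$ be the order of $\sigma_2$. Apply $\sigma_2^i$ and sum over $0\le i<\ell$. On the left each term $\sigma_2^i\lambda$ appears twice, so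
\[
0\equiv\sum_{i<\ell}\theta_{2^i}+\ell(d-1)=\sum_{i<\ell}\theta_{2^i}-\ell(d-1)\sum_{k=1}^N\theta_k\pmod{2\mathcal{O}}.
\]
The indices $2^i$, $0\le i<\ell$, are distinct. The coefficient of $\theta_1$ shows that $\ell(d-1)$ is odd, and then the coefficient of $\theta_k$ shows that every $k$ is one of the $2^i$. So $N=\ell$ is odd. This excludes $p\equiv1\pmod4$, and also $p=31$ and $p=43$, where $2^5\equiv1$ and $2^7\equiv-1$. The other primes $p\equiv3\pmod4$ with $7\le p<47$ are $7,11,19,23$.
\end{proof}

Subtracting two conjugates of \eqref{eq:lambda} eliminates $d$, as in the cubic case, and here the outcome is that certain sums are units. For $j\ne k$ put $u_{jk}=\lambda_j+\lambda_k+1=\frac12(s_j+s_k)$.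

\begin{lemma}\label{lem:units}
We have $\prod_{j<k}|u_{jk}|=1$, and $\prod_{j=1}^N|u_{j,tj}|=1$ for each $t\in\{2,\dots,N\}$.
\end{lemma}

\begin{proof}
By \eqref{eq:lambda}, $(\lambda_j-\lambda_k)u_{jk}=\theta_j-\theta_k\ne0$. So $\lambda$ has degree $N$. Also $\theta_1\in\mathbb{Z}[\lambda]\subseteq\mathcal{O}=\mathbb{Z}[\theta_1]$, so $1,\lambda,\dots,\lambda^{N-1}$ and $1,\theta_1,\dots,\theta_1^{N-1}$ are bases of the same lattice, related by an integer matrix of determinant $\pm1$. Comparing Vandermonde determinants gives $\prod_{j<k}|\lambda_j-\lambda_k|=\prod_{j<k}|\theta_j-\theta_k|$, and the first claim follows. The product $\prod_ju_{j,tj}$ is the norm of $\lambda+\sigma_t\lambda+1\in\mathcal{O}$, a nonzero integer. As $t$ runs over $2,\dots,N$, the pairs $(j,tj)$ run once over all ordered pairs of distinct indices, so the absolute values of these norms have product $1$, and each equals $1$.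
\end{proof}

The numbers $u_{jk}$ have two very different sizes. If $s_j,s_k$ have the same sign, $|u_{jk}|$ is the mean of $|s_j|$ and $|s_k|$. If they have opposite signs, $|u_{jk}|=\frac{|s_j^2-s_k^2|}{2(|s_j|+|s_k|)}=\frac{2|\theta_j-\theta_k|}{|s_j|+|s_k|}$. By \eqref{eq:size},
\begin{equation}\label{eq:usize}
\begin{aligned}
\sqrt{D-8}<{}&|u_{jk}|<\sqrt{D+8}&&\text{for equal signs},\\
\frac{|\theta_j-\theta_k|}{\sqrt{D+8}}<{}&|u_{jk}|<\frac{|\theta_j-\theta_k|}{\sqrt{D-8}}&&\text{for opposite signs}.
\end{aligned}
\end{equation}
A product equal to $1$ thus needs about as many pairs of one kind as of the other. In particular not all signs are equal, so $n_+,n_-\ge1$. To make this quantitative we need the products of the $|\theta_j-\theta_k|$. For $t\in\{2,\dots,N\}$,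
\begin{equation}\label{eq:sines}
|\theta_j-\theta_{tj}|=\Bigl|2\sin\frac{\pi j(t+1)}p\Bigr|\cdot\Bigl|2\sin\frac{\pi j(t-1)}p\Bigr| .
\end{equation}
As $j$ runs over $1,\dots,N$, each factor runs over the increasing sequence $b_x=2\sin\frac{\pi x}p=|1-\zeta^x|$, $1\le x\le N$. From $\prod_{x=1}^{p-1}(1-\zeta^x)=p$ we get $b_1\cdots b_N=\sqrt p$. Hence
\begin{equation}\label{eq:disc}
\prod_{j=1}^N|\theta_j-\theta_{tj}|=p,\qquad\prod_{j<k}|\theta_j-\theta_k|=p^{(N-1)/2},
\end{equation}
where the second formula follows by multiplying the first over $t$. The first product in Lemma~\ref{lem:units} bounds $|\Delta|$ from above.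

\begin{lemma}\label{lem:global}
If $\Delta^2\ge N$, then $\Phi(N,\Delta^2)<0$, where
\[
\Phi(N,z)=\frac{z-N}4\ln193-0.00996N^2+2\ln2-\frac12\ln(2N)-\frac z{2N}.
\]
Consequently none of the following occurs: $N=5$ and $|\Delta|\ge3$; $N\in\{9,11\}$ and $|\Delta|\ge5$; $N\ge23$ and $|\Delta|\ge0.29N$.
\end{lemma}

\begin{proof}
We first bound the product of $|\theta_j-\theta_k|$ over pairs with equal signs. Let $y_1,\dots,y_a\in[-2,2]$. Since $c_k$ is monic of degree $k$, column operations turn the Vandermonde matrix into the matrix with rows $(1,c_1(y_i),\dots,c_{a-1}(y_i))$, and $|c_k(2\cos\alpha)|=|2\cos k\alpha|\le2$. Hadamard's inequality bounds the absolute value of a determinant by the product of the Euclidean lengths of the columns, so $\prod_{i<j}|y_i-y_j|\le\sqrt a\,(2\sqrt a)^{a-1}=2^{a-1}a^{a/2}$. Apply this to the $\theta_j$ with $s_j>0$ and to those with $s_j<0$. By \eqref{eq:disc}, the product of $|\theta_j-\theta_k|$ over pairs with opposite signs is at least $p^{(N-1)/2}2^{-(N-2)}n_+^{-n_+/2}n_-^{-n_-/2}$.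

There are $E=\binom{n_+}2+\binom{n_-}2$ pairs with equal signs and $E'=n_+n_-\le N^2/4$ pairs with opposite signs, and $E-E'=\frac12(\Delta^2-N)\ge0$. Lemma~\ref{lem:units} and \eqref{eq:usize} give
\[
1>(D-8)^{(E-E')/2}\Bigl(\frac{D-8}{D+8}\Bigr)^{E'/2}p^{(N-1)/2}\,2^{-(N-2)}\,n_+^{-n_+/2}n_-^{-n_-/2}.
\]
Take logarithms. We use $D-8\ge193$ and $\frac18\ln\frac{D+8}{D-8}\le\frac18\ln\frac{209}{193}<\frac{0.07965}8<0.00996$ for the first two factors, and $p>2N$. By concavity of the logarithm, with weights $n_\pm/N$,
\[
n_+\ln n_++n_-\ln n_-\le N\ln\frac{n_+^2+n_-^2}N=N\ln\Bigl(\frac N2\Bigl(1+\frac{\Delta^2}{N^2}\Bigr)\Bigr)\le N\ln\frac N2+\frac{\Delta^2}N .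
\]
Since $\frac{N-1}2\ln(2N)-(N-2)\ln2-\frac N2\ln\frac N2=2\ln2-\frac12\ln(2N)$, this gives $\Phi(N,\Delta^2)<0$.

We have $1.3156<\frac14\ln193<1.316$, so $\Phi$ is increasing in $z$, and it suffices to check that $\Phi>0$ at the smallest value of $|\Delta|$ in each case. Rounding every term downward,
\begin{align*}
\Phi(5,9)&>5.26-0.25+1.38-1.16-0.90>4,\\
\Phi(9,25)&>21.04-0.81+1.38-1.45-1.39>18,\\
\Phi(11,25)&>18.41-1.21+1.38-1.55-1.14>15.
\end{align*}
For $N\ge23$ we have $0.0841N^2>N$ and $\frac14\ln193-\frac1{2N}>1.293$. Since $0.0841\cdot1.293-0.00996>0.098$,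
\[
\Phi(N,0.0841N^2)>0.098N^2-1.316N+1.38-\tfrac12\ln(2N).
\]
At $N=23$ the right side exceeds $51.8-30.3+1.3-2>0$, and its derivative $0.196N-1.316-\frac1{2N}$ is positive for $N\ge23$.
\end{proof}

For the three smallest primes we use the second family of products in Lemma~\ref{lem:units}. They bound the number of sign changes under each automorphism, and this bounds $|\Delta|$ from below.

\begin{lemma}\label{lem:small}
$p\notin\{7,11,19\}$.
\end{lemma}

\begin{proof}
Let $\varepsilon_j$ be the sign of $s_j$. For $t\in\{2,\dots,N\}$ let $o_t$ be the number of $j$ with $\varepsilon_j\varepsilon_{tj}=-1$, and $e_t=N-o_t$. Since $\prod_j\varepsilon_j\varepsilon_{tj}=1$, the number $o_t$ is even. Summing $\varepsilon_j\varepsilon_{tj}$ over all $j$ and $t$ gives $\sum_{j\ne k}\varepsilon_j\varepsilon_k$, so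
\begin{equation}\label{eq:count}
\Delta^2=N+\sum_{t=2}^N(N-2o_t).
\end{equation}
Fix $t$ and write $e=e_t$, $o=o_t$. By \eqref{eq:sines}, the product of $|\theta_j-\theta_{tj}|$ over the $e$ indices with equal signs is at least $(b_1\cdots b_e)^2$. By \eqref{eq:disc}, the product over the other indices is at most $p/(b_1\cdots b_e)^2$. If $e\le o$, the function $(D+8)^{e/2}(D-8)^{-o/2}$ decreases in $D$, so Lemma~\ref{lem:units} and \eqref{eq:usize} give
\begin{equation}\label{eq:one}
1<\frac{209^{e/2}}{193^{o/2}}\cdot\frac p{(b_1\cdots b_e)^2}\qquad(e\le o).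
\end{equation}
If $N$ is prime, multiplication by $t$ permutes the indices in a single orbit, so $o_t>0$ because not all signs are equal.

\emph{$p=7$, $N=3$.} Here $o=2$, $e=1$, and $b_1^2=2-2\cos\frac{2\pi}7>0.753$. The right side of \eqref{eq:one} is less than $\frac{\sqrt{209}}{193}\cdot\frac7{0.753}<0.70$.

\emph{$p=11$, $N=5$.} Here $o\in\{2,4\}$. If $o=4$, $e=1$, then $11/b_1^2<34.7$ and the right side of \eqref{eq:one} is less than $\frac{\sqrt{209}}{193^2}\cdot34.7<0.02$. So $o_t=2$ for all four $t$, and \eqref{eq:count} gives $\Delta^2=9$, against Lemma~\ref{lem:global}.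

\emph{$p=19$, $N=9$.} Here $b_1>0.3291$, $b_2>0.6493$, $b_3>0.9518$, so $b_1b_2b_3>0.203$. If $o=6$, $e=3$, the right side of \eqref{eq:one} is less than $\frac{209^{3/2}}{193^3}\cdot\frac{19}{0.0412}<0.2$. If $o=8$, $e=1$, it is less than $\frac{\sqrt{209}}{193^4}\cdot176<1$. So $o_t\le4$ for all eight $t$, and \eqref{eq:count} gives $\Delta^2\ge17$. Hence $|\Delta|\ge5$, against Lemma~\ref{lem:global}.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:primes}]
By Lemmas~\ref{lem:mod2} and~\ref{lem:small}, either $p=23$ and $N=11$, or $p\ge47$ and $N\ge23$. Lemma~\ref{lem:bias} gives $\Delta\ge5$ in the first case and $\Delta>0.29N$ in the second, and Lemma~\ref{lem:global} excludes both.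
\end{proof}

With Propositions~\ref{prop:slack}, \ref{prop:smooth} and~\ref{prop:primes} established, the deduction in Section~\ref{sub:model} proves Theorem~\ref{thm:main}.

\begin{thebibliography}{1}

\bibitem{iwont}
\emph{Proceedings of the 3rd International Workshop on Optimal Networks Topologies IWONT 2010},
\texttt{https://core.ac.uk/download/41786488.pdf}.

\end{thebibliography}
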